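# $\Sigma_2$ closed maximality cannot hold at every uncountable regular cardinal

## 1. Closed forcing, the Lévy hierarchy, and the principle $\mathrm{CMP}_n(\kappa)$

We work in ZFC. Throughout, $\kappa$ and $\nu$ denote infinite cardinals, usually uncountable and regular. A partial order is a nonempty set with a reflexive and transitive relation. We do not insist on antisymmetry: identifying $p$ and $q$ when $p\le q\le p$ changes neither the closure properties nor the generic extensions. When we force with a partial order we assume that it has a largest element $1$, and add one if necessary.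

For an ordinal $\xi$, $2^\xi$ is the set of functions from $\xi$ to $2$ (and, where a cardinal is meant, its cardinality), and $2^{<\nu}$ is the set of functions from ordinals $<\nu$ to $2$, or its cardinality. For $u\in 2^{<\nu}$ let $\mathrm{lh}(u)$ be its domain, and write $u\perp u'$ if neither of $u,u'$ extends the other.

**Definition ($<\kappa$-closed).** A partial order is *$<\kappa$-closed* if every descending sequence of length $<\kappa$ has a lower bound.

*Example.* Let $\kappa$ be regular. $\mathrm{Add}(\kappa,1)$ is $2^{<\kappa}$ with longer functions stronger. A descending sequence of length $<\kappa$ has its union as a lower bound, because the supremum of fewer than $\kappa$ ordinals below $\kappa$ is below $\kappa$. The generic function $c:\kappa\to2$ is not in $V$: for each $x:\kappa\to 2$ in $V$, the conditions not contained in $x$ are dense. Similarly $\mathrm{Col}(\kappa,\lambda)$, the functions from ordinals $<\kappa$ to $\lambda$, is $<\kappa$-closed and adds a surjection from $\kappa$ onto $\lambda$. On the other hand $\mathrm{Add}(\omega,1)$ is not $<\omega_1$-closed: the conditions $\emptyset,\langle0\rangle,\langle0,0\rangle,\dots$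 have no lower bound.

We use four standard facts.

**(F1)** A $<\kappa$-closed forcing adds no function from an ordinal $\delta<\kappa$ to $V$: below any condition, build a descending sequence of length $\delta$ that decides the values one by one, and take a lower bound. So $2^{<\kappa}$ gets no new elements and $\kappa$ stays regular if it was.

**(F2)** If $A$ is $<\nu$-closed, $g$ is $A$-generic, and $K$ is $<\nu$-closed in $V[g]$, then a further extension $V[g][k]$ by $K$ is an extension of $V$ by a $<\nu$-closed two-step iteration. Indeed, choose a name $\dot K$ for $K$ that $1_A$ forces to be $<\nu$-closed (let it name the trivial order where the original name fails to be so). Given a descending sequence $\langle(a_i,\dot k_i)\rangle$ of length $<\nu$ in $A*\dot K$, let $a$ be a lower bound of the $a_i$. It forces the $\dot k_i$ to be descending, so there is a name $\dot k$ that $a$ forces to be a lower bound of them, and $(a,\dot k)$ is a lower bound.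

**(F3)** If $\nu$ is regular and $|P|<\nu$, then $P$ forces that $\nu$ is regular: a name for a function from $\delta<\nu$ to $\nu$ has at most $|P|$ possible values at each point, so at most $|\delta|\cdot|P|<\nu$ possible values in all, and these are bounded in $\nu$.

**(F4)** (Maximum principle.) If $1\Vdash\exists x\,\varphi(x)$, there is a name $\dot x$ with $1\Vdash\varphi(\dot x)$.

**Definition (Lévy hierarchy).** A formula is $\Delta_0$ if all its quantifiers are bounded. It is $\Sigma_n$ if it has the form $\exists x_1\forall x_2\exists x_3\cdots\psi$ with $n$ alternating blocks and $\psi\in\Delta_0$; negations of $\Sigma_n$-formulas are $\Pi_n$. We identify formulas that ZFC proves equivalent, which is harmless because $V$ and all its forcing extensions satisfy ZFC. With this identification, $\Sigma_n$ for $n\geq 1$ is closed under $\wedge$, $\exists$ and bounded quantification. $\Delta_0$-formulas are absolute between transitive classes, so true $\Sigma_1$-statements stay true in larger transitive models.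

*Example 1: counting.* "$2^{<\nu}\le\nu$" is the $\Sigma_2$-statement
$$\exists f\,\bigl(f\text{ is a function}\wedge \mathrm{dom} f=\nu\wedge\forall x\,(x\in2^{<\nu}\to x\in\mathrm{ran} f)\bigr),\tag{1}$$
since "$x\in2^{<\nu}$" is $\Delta_0$ in $x$ and $\nu$.

*Example 2: local statements.* Let $\mathrm{Rk}(f,\theta)$ say: $f$ is a function with domain $\theta+1$, $f(0)=\emptyset$, $f(\lambda)=\bigcup_{\xi<\lambda}f(\xi)$ at limits $\lambda\le\theta$, and for $\xi<\theta$ every element of $f(\xi+1)$ is a subset of $f(\xi)$ and $\forall y\,(y\subseteq f(\xi)\to y\in f(\xi+1))$. This holds exactly if $f=\langle V_\xi:\xi\le\theta\rangle$, and it is $\Pi_1$. For a fixed formula $\beta$, "$X\models\beta(\nu)$" is $\Delta_0$ in $X,\nu$, since all quantifiers become bounded by $X$. Hence "$V_{\nu+\omega}\models\beta(\nu)$", in the form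
$$\exists f\,\bigl(\mathrm{Rk}(f,\nu+\omega)\wedge f(\nu+\omega)\models\beta(\nu)\bigr),\tag{2}$$
is $\Sigma_2$, however complicated $\beta$ is. So is "$\exists\nu>\kappa\ V_{\nu+\omega}\models\beta(\nu)$".

**Definition ($H(\lambda)$).** $H(\lambda)$ is the set of all $z$ with $|\mathrm{trcl}(\{z\})|<\lambda$.

*Example.* $H(\kappa^+)$ contains $\kappa$, every subset of $\kappa$, and every $T\subseteq2^{<\kappa}$ with $|T|\le\kappa$. It does not contain $\mathcal P(\kappa)$, which has more than $\kappa$ elements.

**Definition (forceably necessary).** Let $\kappa$ be uncountable and regular. A statement $\varphi(z)$ is *$<\kappa$-closed-forceably necessary* if there is a $<\kappa$-closed partial order $\mathbb P$ such that, whenever $G$ is $\mathbb P$-generic over $V$, $\varphi(z)$ holds in every forcing extension of $V[G]$ by a partial order that is $<\kappa$-closed in $V[G]$ (the trivial forcing included).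

In words: some closed forcing makes $\varphi(z)$ true, and no closed forcing afterwards can make it false.

*Example.* Statement (1) with $\nu=\kappa$ is forceably necessary. $\mathrm{Col}(\kappa,2^{<\kappa})$ makes it true, and by (F1) no $<\kappa$-closed forcing adds elements of $2^{<\kappa}$, so the generic surjection keeps witnessing it.

*Non-example.* "$2^\kappa=\kappa^+$" is never forceably necessary. Over any $V[G]$, first force with $\mathrm{Col}(\kappa,2^{<\kappa})$, so that $2^{<\kappa}=\kappa$, and then add $\kappa^{++}$ subsets of $\kappa$ with $\mathrm{Add}(\kappa,\kappa^{++})$. The second order then has the $\kappa^+$-chain condition, so it preserves cardinals and makes $2^\kappa\ge\kappa^{++}$. Both steps are $<\kappa$-closed, so by (F2) their iteration is.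

**Definition ($\mathrm{CMP}_n(\kappa)$).** For $n<\omega$, $\mathrm{CMP}_n(\kappa)$, the closed maximality principle for $\Sigma_n$-statements at $\kappa$, says: for every $\Sigma_n$-formula $\varphi(v)$ and every $z\in H(\kappa^+)$, if $\varphi(z)$ is $<\kappa$-closed-forceably necessary, then $\varphi(z)$ holds in $V$.

*Example.* By Example 1 and the example just given, $\mathrm{CMP}_2(\kappa)$ implies $2^{<\kappa}=\kappa$ (the inequality $\kappa\le2^{<\kappa}$ is clear). In particular $\mathrm{CMP}_2(\omega_1)$ implies the continuum hypothesis. Clearly $\mathrm{CMP}_n(\kappa)$ implies $\mathrm{CMP}_m(\kappa)$ for $m\le n$.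

## 2. Can $\mathrm{CMP}_2(\kappa)$ hold for all uncountable regular $\kappa$?

The definition looks at one $\kappa$ at a time. What happens if we ask for the principle at all uncountable regular cardinals simultaneously? The background is that the class of uncountable regular $\kappa$ with $\mathrm{CMP}_3(\kappa)$ is bounded in the ordinals, so for $n=3$ this is impossible. Question 7.4 of "Closed Maximality Principles And Generalized Baire Spaces" asks about $n=2$: *is it consistent that $\mathrm{CMP}_2(\kappa)$ holds for all uncountable regular cardinals $\kappa$?*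

The answer is no. No large cardinal hypothesis can help, because ZFC refutes the statement.

**Theorem A.** (ZFC) If $\mathrm{CMP}_2(\kappa)$ holds for an uncountable regular $\kappa$, then there is a regular $\nu>\kappa$ for which $\mathrm{CMP}_2(\nu)$ fails.

**Theorem B.** (ZFC)

1. If $V=W[h]$ with $h\notin W$ generic over $W$ for a partial order $P\in W$, then $\mathrm{CMP}_2(\nu)$ fails for every regular $\nu>|P|^W$.
2. If $\mathrm{CMP}_3(\kappa)$ holds for a single $\kappa$, then $\{\nu:\mathrm{CMP}_2(\nu)\}$ is bounded in the ordinals.
3. Let $\chi(x,y)$ be a $\Sigma_2$-formula such that "$\forall\mu\,\exists\theta>\mu\ \chi(\mu,\theta)$" (for ordinals) holds in every extension of $V$ by $<\kappa$-closed forcing. If $\mathrm{CMP}_2(\kappa)$ holds, there are $\mu\ge\kappa$ and $\theta>\mu$ with $\chi(\mu,\theta)$ such that $\mathrm{CMP}_2(\nu)$ fails for all regular $\nu\in(\mu,\theta]$. (For example $\theta=\beth_{\mu^+}$; or, given a proper class of inaccessibles, $\theta$ inaccessible.)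

**Theorem C.** (ZFC) $\mathrm{CMP}_1(\kappa)$ holds for every uncountable regular $\kappa$.

So "$\mathrm{CMP}_n(\kappa)$ for all uncountable regular $\kappa$" is a theorem of ZFC for $n\le1$ and refutable in ZFC for $n\ge2$. For $n\geq 2$: $\mathrm{CMP}_n(\omega_1)$ implies $\mathrm{CMP}_2(\omega_1)$, so by Theorem A $\mathrm{CMP}_2(\nu)$, and with it $\mathrm{CMP}_n(\nu)$, fails at some regular $\nu>\omega_1$.

Whether $\mathrm{CMP}_2$ can hold at *unboundedly many* regular cardinals is not addressed here. By Theorem B, that would require $\mathrm{CMP}_3$ to fail at every uncountable regular cardinal and would force large gaps between the cardinals where $\mathrm{CMP}_2$ holds.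

## 3. Two computations: a $\Sigma_1$-statement about branches, and GCH from $\mathrm{CMP}_2$ everywhere

**A $\Sigma_1$ case.** Let $T\subseteq2^{<\kappa}$ be closed under initial segments with $|T|\le\kappa$, and consider "there is $x:\kappa\to2$ all of whose proper initial segments are in $T$". This is $\Sigma_1$, so once it is forced it stays true. Suppose a $<\kappa$-closed $Q$ forces it, with name $\dot x$. Choose a descending sequence $\langle q_i:i<\kappa\rangle$ where $q_i$ decides $\dot x\restriction i$ as some $t_i\in T$. At each stage $i<\kappa$ the sequence so far has length $<\kappa$, so it has a lower bound. The $t_i$ cohere, and $\bigcup_{i<\kappa} t_i$ is a branch in $V$. We never need a lower bound for the whole sequence of length $\kappa$. This is the mechanism behind Theorem C.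

**A $\Sigma_2$ case.** Suppose $\mathrm{CMP}_2(\nu)$ holds for all uncountable regular $\nu$. Then $2^{<\nu}=\nu$ for all of them. Taking $\nu=\lambda^+$ gives $2^\lambda=\lambda^+$ for every infinite $\lambda$. So $\mathrm{CMP}_2$ everywhere implies GCH. This is no contradiction, but it is useful information.

## 4. Failures of $2^{<\nu}=\nu$ are erased by collapses

To refute $\mathrm{CMP}_2$ everywhere we want to use $\mathrm{CMP}_2$ at $\kappa$ to produce a bad $\nu>\kappa$. The only obstruction to $\mathrm{CMP}_2(\nu)$ seen so far is $2^{<\nu}>\nu$, so a natural first try is the statement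
$$\text{"there is a regular }\nu>\kappa\text{ with }2^{<\nu}>\nu\text{"}.\tag{3}$$
It is $\Sigma_2$ in $\kappa$, since its matrix can be evaluated in $V_{\nu+\omega}$, and it is forceable: make $2^\kappa\ge\kappa^{++}$ as in the non-example above, and take $\nu=\kappa^+$. If it were forceably necessary, $\mathrm{CMP}_2(\kappa)$ would make it true in $V$, and we would be done. It is not, in exactly the situation we must refute.

**Remark 1.** If GCH holds, then (3) is not $<\kappa$-closed-forceably necessary.

*Proof.* Let $P$ be $<\kappa$-closed and $G$ be $P$-generic. Let $\rho\ge|P|,\kappa$ be a cardinal of $V$ and $\delta=(\rho^+)^V$. Since $|P|\le\rho$, cardinals above $\rho$ are preserved. For a cardinal $\lambda\ge\rho$ of $V$, every subset of $\lambda$ in $V[G]$ has a name given by a function from $\lambda$ to $\mathcal P(P)$, and there are at most $(2^\rho)^\lambda=\lambda^+$ of these in $V$. So $2^\lambda=\lambda^+$ in $V[G]$ for cardinals $\lambda\ge\delta$, and $\rho$ has at most $\delta$ subsets in $V[G]$. Every function from an ordinal $<\kappa$ to $\delta$ is bounded in $\delta$, so $\delta^{<\kappa}=\delta$ in $V[G]$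 and $\mathrm{Col}(\kappa,\delta)$ has size $\delta$ there. Let $k$ be generic for it over $V[G]$. In $V[G][k]$ the cardinals $\ge\kappa$ are $\kappa$ and the cardinals $>\delta$ of $V[G]$; thus $\kappa^+=(\delta^+)^{V[G]}$. Counting names again, a cardinal $\lambda\ge\delta$ of $V[G]$ has at most $(2^{\delta\cdot\lambda})^{V[G]}=(\lambda^+)^{V[G]}$ subsets in $V[G][k]$. With $\lambda=\delta$ this gives $2^\kappa=\kappa^+$, and with $\lambda>\delta$ it gives $2^\lambda=\lambda^+$. So in $V[G][k]$ we have $2^\lambda=\lambda^+$ for all cardinals $\lambda\ge\kappa$, hence $2^{<\nu}=\nu$ for all regular $\nu>\kappa$, and (3) fails. $\square$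

So we need a property of $\nu$ with three features:

- it refutes $\mathrm{CMP}_2(\nu)$;
- it can be read off in $V_{\nu+\omega}$, so that its existence is $\Sigma_2$ by (2);
- some $<\kappa$-closed forcing creates it above $\kappa$, and no later $<\kappa$-closed forcing removes it from all $\nu>\kappa$.

Cardinal arithmetic has the first two features and lacks the third. What can later forcing never undo? If $c$ is $\mathrm{Add}(\kappa,1)$-generic over $V$, then every further extension $V[c][k]$ is still *a nontrivial set-generic extension of $V$*. That statement itself speaks about an inner model, so we look for a local trace of it at large $\nu$. The trace turns out to be a tree: the binary sequences of length $<\nu$ from the ground model.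

## 5. Blocked cardinals: trees to which closed forcing adds no branch

Let $\nu$ be regular uncountable and let $T\subseteq2^{<\nu}$ be closed under initial segments.

**Definition (cofinal branch).** A *cofinal branch* of $T$ is an $x:\nu\to2$ with $x\restriction\xi\in T$ for all $\xi<\nu$. The set of these is $[T]$.

**Definition (branch-adder).** A *branch-adder* for $T$ is a pair $(Q,r)$ where $Q$ is a nonempty $<\nu$-closed partial order, $r:Q\to T$, $q'\le q$ implies $r(q)\subseteq r(q')$, and

- (a) for all $q\in Q$ and $\xi<\nu$ there is $q'\le q$ with $\mathrm{lh}(r(q'))\ge\xi$;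
- (b) for all $q\in Q$ there are $q',q''\le q$ with $r(q')\perp r(q'')$.

*Example.* For $T=2^{<\nu}$, $(\mathrm{Add}(\nu,1),\mathrm{id})$ is a branch-adder. For $T=\{t\in2^{<\nu}:t\text{ takes the value }1\text{ at most once}\}$ there is none. By (b) there are $q',q''$ with $r(q')\perp r(q'')$, so one of these, say $r(q')$, contains a $1$. Then all extensions of $r(q')$ in $T$ are comparable, so (b) fails at $q'$. Note that this second $T$ has only $\nu$ cofinal branches.

**Definition (blocked).** $\nu$ is *blocked* if either $2^{<\nu}>\nu$, or $2^{<\nu}=\nu$ and there is $T\subseteq2^{<\nu}$, closed under initial segments, with more than $\nu$ cofinal branches and with no branch-adder $(Q,r)$ such that $Q$ is a partial order on a subset of $\nu$.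

*Example.* If the continuum hypothesis fails, $\omega_1$ is blocked by the first clause. Neither tree above witnesses the second clause: if $2^{<\nu}=\nu$, the first has a branch-adder of size $\nu$, which can be copied to $\nu$, and the second has too few branches. Section 6 produces witnesses.

**Step 1: blockedness is local.** *We need this so that "some $\nu>\kappa$ is blocked" is $\Sigma_2$.* Elements of $2^{<\nu}$ are in $V_\nu$. Subsets $T$ of $2^{<\nu}$, functions $\nu\to2$, functions from ordinals $\le\nu$ to $\nu$, functions $\nu\to2^{<\nu}$, orders on subsets of $\nu$, their descending sequences of length $<\nu$, and functions $r:Q\to T$ with $Q\subseteq\nu$ are all subsets of $V_\nu$, hence elements of $V_{\nu+1}$. Functions from $\nu$ to $2^\nu$ consist of pairs $(\xi,x)$ with $x\in V_{\nu+1}$, so they are in $V_{\nu+4}$. Therefore $V_{\nu+\omega}$ evaluates correctly each of: "$\nu$ is a limit ordinal $>\omega$ with no cofinal function from a smaller ordinal"; "there is a surjection $\nu\to2^{<\nu}$"; "no function with domain $\nu$ has every element of $[T]$ in its range" (that is, $|[T]|>\nu$); and "there is a branch-adder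 for $T$ on a subset of $\nu$". So there are formulas $\rho,\beta$ such that for all ordinals $\nu$
$$V_{\nu+\omega}\models\rho(\nu)\iff\nu\text{ is regular uncountable},\qquad V_{\nu+\omega}\models\beta(\nu)\iff\nu\text{ is regular, uncountable and blocked}.\tag{4}$$

The restriction of $Q$ to subsets of $\nu$ is what makes $\beta$ local. The next lemma shows that nothing is lost by it.

**Lemma 1.** Let $\nu$ be regular uncountable, $2^{<\nu}=\nu$, and let $T\subseteq2^{<\nu}$ be closed under initial segments. If some $<\nu$-closed forcing adds a cofinal branch of $T$ not in $V$, then $T$ has a branch-adder $(Q,r)$ with $Q$ on a subset of $\nu$.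

*Proof.* **Step 1: a branch-adder of arbitrary size.** *We read one off from the forcing relation.* Let $Q_0$ be such a forcing. Restricting to the conditions below a suitable one, assume $1\Vdash\dot b\in[\check T]\setminus V$. Put
$$r(q)=\bigcup\{t\in T:q\Vdash\check t\subseteq\dot b\}.$$
The $t$'s involved are pairwise comparable, so $r(q)$ is a function on an ordinal $\le\nu$ and $q\Vdash r(q)\subseteq\dot b$. Its length is $<\nu$, since otherwise $q\Vdash\dot b=r(q)\in V$. So $q$ forces $r(q)$ to be a proper initial segment of $\dot b$, and $r(q)\in T$. Clearly $q'\le q$ implies $r(q)\subseteq r(q')$.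

For (a), extend $q$ to a $q'$ deciding $\dot b\restriction\xi\in\check T$; then $\mathrm{lh}(r(q'))\ge\xi$. For (b), suppose that all $r(q')$ with $q'\le q$ are pairwise comparable. By (a) their union is some $b:\nu\to2$ in $V$. If $G\ni q$ is generic and $\xi<\nu$, then by (a) and density there is $q'\le q$ in $G$ with $\mathrm{lh}(r(q'))\ge\xi$, so $\dot b^G\restriction\xi=r(q')\restriction\xi=b\restriction\xi$. Thus $q\Vdash\dot b=b\in V$, a contradiction. So $(Q_0,r)$ is a branch-adder.

**Step 2: shrinking to size $\nu$.** *We intersect with a small elementary submodel that is closed under short sequences.* Since $\nu$ is regular, every function from some $\xi<\nu$ to $\nu$ is bounded, so $\nu^{<\nu}\le\nu\cdot\nu\cdot2^{<\nu}=\nu$. Let $\chi$ be a large regular cardinal. Since $\nu^{<\nu}=\nu$, we can build an increasing chain $\langle N_i:i<\nu\rangle$ of elementary submodels of $H(\chi)$ of size $\nu$ with $\{Q_0,r,T,\nu\}\cup\nu\subseteq N_0$ and ${}^{<\nu}N_i\subseteq N_{i+1}$, taking unions at limits. Let $N=\bigcup_{i<\nu}N_i$. Then $N\prec H(\chi)$, $|N|=\nu$, and ${}^{<\nu}N\subseteq N$, because by regularity a sequence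 of length $<\nu$ from $N$ is already a sequence from some $N_i$.

Consider $(Q_0\cap N,r\restriction N)$. A descending sequence of length $<\nu$ in $Q_0\cap N$ belongs to $N$, so by elementarity it has a lower bound in $Q_0\cap N$. Conditions (a) (note $\nu\subseteq N$) and (b) pass to $Q_0\cap N$ by elementarity, and $r$ maps into $T$. So this is a branch-adder of size $\le\nu$; copy it to a subset of $\nu$. $\square$

**Lemma 2.** If $\nu$ is regular, uncountable and blocked, then $\mathrm{CMP}_2(\nu)$ fails.

*Proof.* Assume $\mathrm{CMP}_2(\nu)$.

**Step 1: the first clause is impossible.** As computed in Section 1, (1) is $\Sigma_2$ and $<\nu$-closed-forceably necessary, so $2^{<\nu}=\nu$.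

**Step 2: the second clause is impossible.** *We collapse $[T]$ to $\nu$; since no branch can be added later, the collapse can never be undone.* Fix $T$ as in the second clause. As $|T|\le\nu$, $(T,\nu)\in H(\nu^+)$. "$x\in[T]$" is $\Delta_0$ in $x,T,\nu$, so
$$\exists f\,\bigl(f\text{ is a function}\wedge\mathrm{dom} f=\nu\wedge\forall x\,(x\in[T]\to x\in\mathrm{ran} f)\bigr)\tag{5}$$
is $\Sigma_2$ in $(T,\nu)$. Let $g$ be $\mathrm{Col}(\nu,|[T]|)$-generic and let $V[g][k]$ be an extension of $V[g]$ by a forcing that is $<\nu$-closed in $V[g]$. By (F2), $V[g][k]$ is an extension of $V$ by a $<\nu$-closed forcing. Since $T$ has no branch-adder on a subset of $\nu$, Lemma 1 gives $[T]^{V[g][k]}=[T]^V$, and $g$ yields a surjection from $\nu$ onto $[T]^V$. So (5) holds in $V[g][k]$. Thus (5) is $<\nu$-closed-forceably necessary, and by $\mathrm{CMP}_2(\nu)$ it holds in $V$. This contradicts that $T$ has more than $\nu$ cofinal branches. $\square$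

The first two features are in place. The third is the next section.

## 6. A nontrivial forcing of size $<\nu$ blocks $\nu$

**Proposition 3.** Let $V=W[h]$, where $P\in W$, $h$ is $P$-generic over $W$ and $h\notin W$. Then every regular $\nu>\mu:=|P|^W$ is blocked in $V$.

The core of the proof is a version of Hamkins' "Key Lemma" on gap forcing. Before the proof, here is an easy case that contains half of the idea.

**A special case.** Let $P=\mathrm{Add}(\omega,1)$, $\nu=\omega_1$ and $T=(2^{<\omega_1})^W$, and let $c:\omega\to2$ be in $W[h]\setminus W$. Suppose $(Q,r)$ is a branch-adder for $T$ in $W[h]$, and suppose in addition that $Q$, its order, and $r$ belong to $W$. By (b) we can build in $W$ conditions $q_s$ for $s\in2^{<\omega}$ with $q_{s^\frown0},q_{s^\frown1}\le q_s$ and $r(q_{s^\frown0})\perp r(q_{s^\frown1})$. In $W[h]$, follow $c$: the sequence $\langle q_{c\restriction n}:n<\omega\rangle$ has a lower bound $q$, because $Q$ is $<\omega_1$-closed in $W[h]$. Put $u=r(q)$. Then $u\in T\subseteq W$ *decodes* $c$: the set $\{s\in 2^{<\omega}:r(q_s)\subseteq u\}$ is in $W$, is a chain, and contains every $c\restriction n$,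 so $c\in W$. Contradiction.

**Where this stops.** In general $Q$ and $r$ are only in $W[h]$. The model $W$ sees names $\dot q_s$, and different conditions of $P$ may force different values of $\dot r(\dot q_s)$. That $1\Vdash\dot r(\dot q_{s^\frown0})\perp\dot r(\dot q_{s^\frown1})$ no longer helps $W$ decode: a value of $\dot r(\dot q_{s^\frown0})$ forced by one $p$ may equal a value of $\dot r(\dot q_{s^\frown1})$ forced by another $p'$.

**What repairs it.** A name for an element of $T$ has at most $|P|\le\mu$ possible values. So we ask for more: the *sets of possible values* (cut at a common length $\gamma_s$) on the two sides should be disjoint. We choose $\dot q_{s^\frown0}$ first; its set of possible values $B_{s^\frown0}$ has size at most $\mu$. Then $\dot q_{s^\frown1}$ must avoid all of $B_{s^\frown0}$, which is possible if below $\dot q_s$ there are more than $\mu$ values to choose from. Claim 1 below provides this.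

*Proof of Proposition 3.*

**Step 1: reductions.** *We dispose of trivial cases and choose the tree.* $P$ is infinite. A generic filter on a finite order contains a minimal condition $p$ (one such that $q\le p$ implies $p\le q$). Every element of the filter has a common extension $q$ with $p$, and $p\le q$ shows that it lies above $p$. So the filter is $\{q:p\le q\}\in W$, contrary to $h\notin W$. Hence $\mu\ge\omega$ and $\nu$ is uncountable. Being a regular cardinal in $V$, $\nu$ is one in $W$. If $2^{<\nu}>\nu$ in $V$ we are done, so assume $2^{<\nu}=\nu$ in $V$. Let $T=(2^{<\nu})^W$; it is closed under initial segments.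

**Step 2: $T$ has more than $\nu$ cofinal branches in $V$.** *A small forcing cannot collapse $(2^\nu)^W$ to $\nu$.* We have $(2^\nu)^W\subseteq[T]$. If $|[T]|\le\nu$ in $V$, there is a surjection $f=\dot f^h:\nu\to(2^\nu)^W$ in $V$. In $W$, the set
$$\{x\in2^\nu:\exists\xi<\nu\ \exists p\in P\ \ p\Vdash\dot f(\xi)=\check x\}$$
has size at most $\nu\cdot\mu=\nu$, because each $(\xi,p)$ contributes at most one $x$. It contains all of $(2^\nu)^W$, since every $x$ is a value of $f$ and some $p\in h$ forces this. This contradicts Cantor's theorem in $W$.

It remains to show that *$T$ has no branch-adder in $V$ at all*. Suppose $(Q,r)=(\dot Q,\dot r)^h\in V$ is one.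

**Step 3: the sequence to be decoded.** *We pick a shortest new binary sequence.* Let $\eta$ be the least ordinal for which there is $c:\eta\to2$ in $V\setminus W$, and fix such a $c$. If $e:\mu\to P$ is a bijection in $W$, then the function $\mu\to2$ that takes the value $1$ at $\xi$ exactly if $e(\xi)\in h$ is not in $W$. So $\eta\le\mu<\nu$. By minimality all $c\restriction i$, $i<\eta$, are in $W$. Also $\eta\neq0$, and $\eta$ is not a successor $i+1$, since $c\restriction i\in W$ would give $c\in W$. So $\eta$ is a limit.

Replace $P$ by its part below a condition in $h$, keeping $\mu$ as an infinite cardinal of $W$ with $|P|^W\le\mu<\nu$, so that $1_P$ forces that $(\dot Q,\dot r)$ is a branch-adder for $\check T$. By (F3) in $W$, $1_P$ forces $\nu$ to be regular.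

In the extension, for $q\in Q$ and $\gamma<\nu$ let
$$\mathrm{Poss}_\gamma(q)=\{r(q')\restriction\gamma:q'\le q,\ \mathrm{lh}(r(q'))\ge\gamma\}\subseteq(2^\gamma)^W.$$
If $\gamma\le\gamma'$, restriction maps $\mathrm{Poss}_{\gamma'}(q)$ onto $\mathrm{Poss}_\gamma(q)$: it maps into it by definition, and given $q'\le q$ with $\mathrm{lh}(r(q'))\ge\gamma$, (a) gives $q''\le q'$ with $\mathrm{lh}(r(q''))\ge\gamma'$, and $r(q'')\restriction\gamma=r(q')\restriction\gamma$. So $|\mathrm{Poss}_\gamma(q)|$ is nondecreasing in $\gamma$.

**Step 4 (Claim 1): many possible values.** *$1_P$ forces: for every $q\in\dot Q$ there is $\gamma<\nu$ with $|\mathrm{Poss}_\gamma(q)|>|\mu|$, cardinalities computed in the extension.*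

Argue in the extension. (There $\mu$ may no longer be a cardinal, which is why we write $|\mu|$.) Let $\zeta$ be the least cardinal with $2^\zeta>|\mu|$. It is infinite because $|\mu|$ is, and $\zeta\le|\mu|<\nu$ by Cantor. The set $2^{<\zeta}$ is a union of $\zeta\le|\mu|$ sets $2^\alpha$, each of size $\le|\mu|$ by minimality of $\zeta$. So it has size $\le|\mu|<\nu$.

Build $q_s$ for $s\in2^{\le\zeta}$, descending along extension of $s$: $q_\emptyset=q$; by (b), $q_{s^\frown0},q_{s^\frown1}\le q_s$ with $r(q_{s^\frown0})\perp r(q_{s^\frown1})$; and lower bounds at limit lengths, including $\zeta$, which exist as $\zeta<\nu$. Let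
$$\gamma=\sup\{\mathrm{lh}(r(q_s)):s\in2^{<\zeta}\}.$$
Then $\gamma<\nu$, since $|2^{<\zeta}|<\nu$ and $\nu$ is regular. For $d\in2^\zeta$ choose by (a) some $q'_d\le q_d$ with $\mathrm{lh}(r(q'_d))\ge\gamma$. If $d\ne d'$ first differ at $i$, then $i+1<\zeta$, and $r(q'_d)\restriction\gamma$ and $r(q'_{d'})\restriction\gamma$ extend $r(q_{d\restriction(i+1)})$ and $r(q_{d'\restriction(i+1)})$ respectively, as these have length $\le\gamma$. The latter two are incompatible, so the former two are distinct. Hence $|\mathrm{Poss}_\gamma(q)|\ge2^\zeta>|\mu|$.

**Step 5 (Claim 2): one length for all conditions.** *In $W$: if $1\Vdash\dot q\in\dot Q$, there is $\gamma<\nu$ with $1\Vdash|\mathrm{Poss}_\gamma(\dot q)|>|\mu|$.*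

By Claim 1, for densely many $p$ there is $\gamma_p<\nu$ with $p\Vdash|\mathrm{Poss}_{\gamma_p}(\dot q)|>|\mu|$. Let $\gamma$ be the supremum of these $\gamma_p$. As $|P|<\nu$ and $\nu$ is regular in $W$, $\gamma<\nu$. By monotonicity in $\gamma$, densely many $p$ force the statement for $\gamma$, so $1$ does.

**Step 6: the decoding tree, built in $W$.** *We carry out the special case with names and with disjoint sets of possible values.* By recursion on $\mathrm{lh}(s)$, using (F4) and the axiom of choice in $W$, we build for $s\in(2^{<\eta})^W$ names $\dot q_s$ for elements of $\dot Q$, ordinals $\gamma_s<\nu$, and sets $B_{s^\frown0},B_{s^\frown1}\subseteq(2^{\gamma_s})^W$ such that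

- $s\subseteq s'$ implies $1\Vdash\dot q_{s'}\le\dot q_s$;
- $B_{s^\frown0}\cap B_{s^\frown1}=\emptyset$;
- $1\Vdash\mathrm{lh}(\dot r(\dot q_{s^\frown i}))\ge\gamma_s\wedge\dot r(\dot q_{s^\frown i})\restriction\gamma_s\in\check B_{s^\frown i}$ for $i<2$.

Let $\dot q_\emptyset$ name any element of $\dot Q$. If $\mathrm{lh}(s)$ is a limit, it is $<\eta<\nu$, the sequence $\langle\dot q_{s\restriction i}:i<\mathrm{lh}(s)\rangle$ is forced to be descending, and we let $\dot q_s$ name a lower bound.

Given $\dot q_s$, take $\gamma_s$ from Claim 2. By (a), let $\dot q_{s^\frown0}$ be such that $1\Vdash\dot q_{s^\frown0}\le\dot q_s\wedge\mathrm{lh}(\dot r(\dot q_{s^\frown0}))\ge\gamma_s$, and put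
$$B_{s^\frown0}=\{u:\exists p\in P\ \ p\Vdash\dot r(\dot q_{s^\frown0})\restriction\gamma_s=\check u\}.$$
The value lies in $(2^{\gamma_s})^W$ and is decided by densely many $p$, so $1$ forces it into $\check B_{s^\frown0}$. No $p$ forces two values, so $|B_{s^\frown0}|\le\mu$ in $W$, and $B_{s^\frown0}$ has size $\le|\mu|$ in the extension. By the choice of $\gamma_s$, $1\Vdash\mathrm{Poss}_{\gamma_s}(\dot q_s)\not\subseteq\check B_{s^\frown0}$. Hence there is $\dot q_{s^\frown1}$ with
$$1\Vdash\dot q_{s^\frown1}\le\dot q_s\ \wedge\ \mathrm{lh}(\dot r(\dot q_{s^\frown1}))\ge\gamma_s\ \wedge\ \dot r(\dot q_{s^\frown1})\restriction\gamma_s\notin\check B_{s^\frown0}.$$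
Let $B_{s^\frown1}$ be the set of values $u$ such that some $p$ forces $\dot r(\dot q_{s^\frown1})\restriction\gamma_s=\check u$. As before, $1$ forces the value into $\check B_{s^\frown1}$. Each $u\in B_{s^\frown1}$ is outside $B_{s^\frown0}$, because the $p$ forcing the value to be $u$ also forces it to be outside $\check B_{s^\frown0}$.

**Step 7: decoding $c$ in $W$.** *We follow $c$ in $V$, obtain $u\in W$, and recover $c$ from $u$.* In $V=W[h]$ let $q_s=\dot q_s^h$. Since $c\restriction i\in W$ for $i<\eta$, the sequence $\langle q_{c\restriction i}:i<\eta\rangle$ is defined, and it is descending. As $\eta<\nu$, it has a lower bound $q$ in $Q$. The ordinal $\sup_{i<\eta}\gamma_{c\restriction i}$ is $<\nu$ by regularity, so by (a) we may assume $\mathrm{lh}(r(q))\ge\sup_{i<\eta}\gamma_{c\restriction i}$. Let $u=r(q)\in T\subseteq W$. For $i<\eta$ we have $i+1<\eta$ and $u\supseteq r(q_{c\restriction(i+1)})$, a sequence of length $\ge\gamma_{c\restriction i}$. So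
$$u\restriction\gamma_{c\restriction i}\in B_{c\restriction(i+1)}\qquad\text{for all }i<\eta.\tag{6}$$
In $W$ let
$$Z=\{s\in2^{<\eta}:\forall i<\mathrm{lh}(s)\ (\gamma_{s\restriction i}\le\mathrm{lh}(u)\wedge u\restriction\gamma_{s\restriction i}\in B_{s\restriction(i+1)})\}.$$
Suppose $s,s'\in Z$ with $s\perp s'$, and let $t$ be their longest common initial segment. One of them extends $t^\frown0$ and the other $t^\frown1$, so $u\restriction\gamma_t\in B_{t^\frown0}\cap B_{t^\frown1}=\emptyset$, a contradiction. So $Z$ is linearly ordered by $\subseteq$. By (6) it contains $c\restriction i$ for all $i<\eta$. An element of $Z$ of length $i<\eta$ is comparable with $c\restriction i$, hence equal to it. So $c=\bigcup Z\in W$, a contradiction. $\square$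

## 7. From a blocked $\nu$ to Theorems A and B

**Step 1: blockedness that cannot be undone.** *This is the third feature.* Let $c$ be $\mathrm{Add}(\kappa,1)$-generic over $V$ and $k$ generic over $V[c]$ for a partial order $K\in V[c]$. Then $V[c][k]=V[h]$ for an $h$ generic over $V$ for $P=\mathrm{Add}(\kappa,1)*\dot K\in V$, and $h\notin V$ because $h$ computes $c\notin V$. Proposition 3, with $V$ in the role of $W$, gives
$$\text{in }V[c][k],\text{ every regular }\nu>|P|^V\text{ is blocked.}\tag{7}$$
Recall that $\mathrm{Add}(\kappa,1)$ is $<\kappa$-closed. The bound $|P|^V$ depends on $K$, but that there is some blocked $\nu>\kappa$ does not.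

**Step 2: proof of Theorem A.** Let $\Phi(\kappa)$ be
$$\exists\nu>\kappa\ \exists f\,\bigl(\mathrm{Rk}(f,\nu+\omega)\wedge f(\nu+\omega)\models\beta(\nu)\bigr).$$
By (2) and (4) this is a $\Sigma_2$-statement with parameter $\kappa\in H(\kappa^+)$, and it says that some regular $\nu>\kappa$ is blocked. By (7) it holds in every $V[c][k]$: take for $\nu$ any regular cardinal of $V[c][k]$ above $\kappa$ and $|P|^V$. So $\Phi(\kappa)$ is $<\kappa$-closed-forceably necessary, as witnessed by $\mathrm{Add}(\kappa,1)$. If $\mathrm{CMP}_2(\kappa)$ holds, $\Phi(\kappa)$ holds in $V$. So some regular $\nu>\kappa$ is blocked, and $\mathrm{CMP}_2(\nu)$ fails by Lemma 2. $\blacksquare$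

**Step 3: proof of Theorem B(1).** By Proposition 3 every regular $\nu>|P|^W$ is blocked (and uncountable, by Step 1 of its proof). Apply Lemma 2. $\blacksquare$

**Step 4: proof of Theorem B(2).** *With one more quantifier we can say that blockedness holds at all large $\nu$.* "There is $\mu$ such that all uncountable regular $\nu>\mu$ are blocked" can be written
$$\exists\mu\ \forall\nu>\mu\ \forall f\,\bigl(\mathrm{Rk}(f,\nu+\omega)\to f(\nu+\omega)\models(\rho(\nu)\to\beta(\nu))\bigr).$$
As $\mathrm{Rk}$ is $\Pi_1$, the implication is $\Sigma_1$, and the whole statement is $\Sigma_3$. By (7) it holds in all $V[c][k]$, with $\mu=|P|^V$, so it is $<\kappa$-closed-forceably necessary. By $\mathrm{CMP}_3(\kappa)$ it holds in $V$, say with $\mu$. By Lemma 2, $\mathrm{CMP}_2(\nu)$ fails for all uncountable regular $\nu>\mu$. $\blacksquare$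

**Step 5: proof of Theorem B(3).** *With $\Sigma_2$ only, we can still bound the range of $\nu$ by a $\theta$ and check the whole interval locally.* Consider
$$\exists\mu\ge\kappa\ \exists\theta>\mu\ \bigl(\chi(\mu,\theta)\wedge\text{all uncountable regular }\nu\in(\mu,\theta]\text{ are blocked}\bigr).$$
The second conjunct can be written
$$\exists f\,\bigl(\mathrm{Rk}(f,\theta+\omega)\wedge\forall\nu\in(\mu,\theta]\ f(\nu+\omega)\models(\rho(\nu)\to\beta(\nu))\bigr),$$
because $\nu+\omega\le\theta+\omega$ for $\nu\le\theta$. So it is $\Sigma_2$, and the whole statement is $\Sigma_2$ with parameter $\kappa$.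

It is $<\kappa$-closed-forceably necessary. Let $k$ be generic over $V[c]$ for an order that is $<\kappa$-closed in $V[c]$. By (F2), $V[c][k]$ is an extension of $V$ by $<\kappa$-closed forcing, so the hypothesis on $\chi$ applies in it. Take $\mu\ge\max(\kappa,|P|^V)$ and any $\theta>\mu$ with $\chi(\mu,\theta)$, and use (7). By $\mathrm{CMP}_2(\kappa)$ the statement holds in $V$; apply Lemma 2.

*The two examples.* "$\theta=\beth_{\mu^+}$" says that for the least cardinal $\lambda>\mu$ there is a function $e:\lambda+1\to\theta+1$ with $e(0)=\omega$, continuous at limits, with $e(\xi+1)$ a cardinal in bijection with $\mathcal P(e(\xi))$, and with $e(\lambda)=\theta$. All sets involved, including the bijections and those that could refute that an ordinal $\le\theta$ is a cardinal, are in $V_{\theta+\omega}$. So this is $\Sigma_2$ as in (2). That such a $\theta>\mu$ exists for every $\mu$ is a theorem of ZFC, so it holds in every extension.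

"$\theta$ is inaccessible" is $\Pi_1$: $\theta>\omega$ is a limit ordinal, no function from a smaller ordinal is cofinal in $\theta$, and for no $\alpha<\theta$ is there a function onto $\theta$ whose domain consists of subsets of $\alpha$. Inaccessibility of $\theta$ is preserved by forcing $P$ with $|P|<\theta$: regularity by (F3), and $\alpha<\theta$ has at most $2^{|P|\cdot|\alpha|\cdot\omega}<\theta$ names for subsets to consider, with $\theta$ remaining a cardinal. So a proper class of inaccessibles is preserved by set forcing. $\blacksquare$

## 8. $\mathrm{CMP}_1(\kappa)$ holds at every uncountable regular $\kappa$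

We prove Theorem C. The branch computation of Section 3 met $\kappa$ many tasks with a descending sequence of length $\kappa$. For a general $\Sigma_1$-statement the tasks are the dense sets in an elementary submodel of size $\kappa$.

Let $\kappa$ be regular uncountable, $z\in H(\kappa^+)$, and $\varphi(v)=\exists y\,\psi(y,v)$ with $\psi$ $\Delta_0$. Suppose $\varphi(z)$ is $<\kappa$-closed-forceably necessary. Since the trivial forcing is included in the definition, there is a $<\kappa$-closed $Q$ with $1_Q\Vdash\varphi(\check z)$. By (F4) fix $\dot y$ with $1_Q\Vdash\psi(\dot y,\check z)$.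

**Step 1: moving the forcing statement into $H(\chi)$.** *We want a set-sized structure to take submodels of.* Let $\chi$ be regular and so large that $Q,\mathcal P(Q),\dot y,z\in H(\chi)$. $H(\chi)$ satisfies ZFC without the power set axiom, so the forcing theorem applies to it. A filter $G$ on $Q$ is generic over $H(\chi)$ iff it is generic over $V$, as the dense sets are the same, and then $H(\chi)[G]$ is transitive. Since $\psi(\dot y^G,z)$ holds in $V[G]$ and $\psi$ is $\Delta_0$, it holds in $H(\chi)[G]$. As this is so for every $G$, no condition forces $\neg\psi(\dot y,\check z)$ over $H(\chi)$, and hence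
$$H(\chi)\models1_Q\Vdash\psi(\dot y,\check z).\tag{8}$$

**Step 2: a generic sequence of length $\kappa$.** *We build the submodel and a filter meeting all its dense sets at the same time.* Fix a surjection $b:\kappa\to\kappa\times\kappa$ such that the first coordinate of $b(i)$ is always $\le i$. To get one, take a bijection $i\mapsto(a_i,\xi_i,\zeta_i)$ from $\kappa$ to $\kappa^3$ and let $b(i)=(a_i,\xi_i)$ if $a_i\le i$, and $b(i)=(0,0)$ otherwise. Each pair $(a,\xi)$ occurs as $(a_i,\xi_i)$ for $\kappa$ many $i$, hence for some $i\ge a$.

By recursion on $i<\kappa$ choose $N_i\prec H(\chi)$ of size $\kappa$ with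
$$\kappa\cup\mathrm{trcl}(\{z\})\cup\{Q,\dot y\}\cup\bigcup_{j<i}N_j\cup\{\langle q_j:j<i\rangle\}\subseteq N_i,$$
which is possible as $|\mathrm{trcl}(\{z\})|\le\kappa$. Let $\langle D_{i,\xi}:\xi<\kappa\rangle$ enumerate the dense subsets of $Q$ that belong to $N_i$. Let $q_i\in N_i\cap D_{b(i)}$ be a lower bound of $\langle q_j:j<i\rangle$. Such a condition exists in $Q$: the sequence is descending of length $i<\kappa$, so it has a lower bound, and $D_{b(i)}$ is dense. It exists in $N_i$ by elementarity, because $\langle q_j:j<i\rangle\in N_i$ and $D_{b(i)}\in N_a\subseteq N_i$, where $a\le i$ is the first coordinate of $b(i)$.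

Let $N=\bigcup_{i<\kappa}N_i$. As the union of an increasing chain of elementary submodels, $N\prec H(\chi)$. Let
$$g=\{q\in Q\cap N:\exists i<\kappa\ \ q_i\le q\}.$$
This is a filter on $Q\cap N$, because the $q_i$ are descending and lie in $N$. If $D\in N$ is dense in $Q$, then $D\in N_a$ for some $a$, so $D=D_{a,\xi}$ for some $\xi$, and $q_i\in D\cap g$ for any $i$ with $b(i)=(a,\xi)$.

**Step 3: collapsing.** *We turn $N$ into a transitive model, so that $\Delta_0$ truth there is truth in $V$.* Let $\pi:N\to M$ be the transitive collapse. Since $\mathrm{trcl}(\{z\})\subseteq N$, $\pi(z)=z$. If $E\in M$ is a dense subset of $\pi(Q)$, then $E=\pi(D)$ with $D\in N$, and by elementarity $D$ is dense in $Q$. So $g$ meets $D$ and $\pi[g]$ meets $E$. Thus $\pi[g]$ is $\pi(Q)$-generic over $M$. By (8) and elementarity, $M\models1_{\pi(Q)}\Vdash\psi(\pi(\dot y),\check z)$, and $M$ satisfies ZFC without power set. So the forcing theorem gives $M[\pi[g]]\models\psi(y,z)$ with $y=\pi(\dot y)^{\pi[g]}$. As $M[\pi[g]]$ is transitive and $\psi$ is $\Delta_0$, $\psi(y,z)$ holds in $V$. Hence $\varphi(z)$ holds in $V$. $\blacksquare$
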